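# Form domain and phase space of a cosine function: the $\log\log$ threshold

## 1. Symmetric forms: the form domain is the domain of the square root

Throughout, $H$ is a complex Hilbert space, inner products are linear in the first variable, and for a form $a$ we write $a(u):=a(u,u)$.

**Definition (closed form, associated operator).** Let $V$ be a Hilbert space that is continuously and densely embedded in $H$. A sesquilinear form $a:V\times V\to\mathbb C$ is *closed* if it is continuous on $V$ and elliptic: there are $\omega_0\in\mathbb R$, $\alpha>0$ with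
$$\operatorname{Re}a(u)+\omega_0\|u\|_H^2\ge\alpha\|u\|_V^2\qquad(u\in V).$$
The *associated operator* $A$ has domain $D(A)=\{u\in V:\exists f\in H,\ a(u,v)=(f,v)_H\ \forall v\in V\}$, and $Au=f$.

Let $\omega\ge\omega_0$ and $t\ge0$. The form $a(u,v)+(\omega+t)(u,v)_H$ is continuous and coercive on $V$, so by Lax–Milgram $A+\omega+t:D(A)\to H$ is bijective. Since $\operatorname{Re}((A+\omega)u,u)\ge\alpha\|u\|_V^2\ge0$ for $u\in D(A)$, we get $\|(t+A+\omega)^{-1}\|\le 1/t$ for $t>0$, and $A+\omega$ is boundedly invertible. Also $D(A)$ is dense: if $y\perp D(A)$, write $y=(A+\omega)z$ with $z\in D(A)$; then $0=\operatorname{Re}(y,z)\ge\alpha\|z\|_V^2$, so $z=0$ and $y=0$. An operator $B$ with $\operatorname{Re}(Bu,u)\ge0$ and $t+B$ surjective for $t>0$ is called *m-accretive*. So $A+\omega$ is m-accretive and boundedly invertible.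

**Definition (sectorial operator, square root).** An operator $B$ is *sectorial* here if $(-\infty,0)\subset\rho(B)$ and $\sup_{t>0}t\|(t+B)^{-1}\|<\infty$. If moreover $B$ is boundedly invertible, put
$$B^{-1/2}=\frac1\pi\int_0^\infty t^{-1/2}(t+B)^{-1}\,dt,\qquad D(B^{1/2})=\operatorname{ran}B^{-1/2},\qquad B^{1/2}=(B^{-1/2})^{-1}. \tag{1}$$

For a number $B=\lambda>0$ this is the identity $\int_0^\infty t^{-1/2}(t+\lambda)^{-1}dt=\pi\lambda^{-1/2}$. Formula (1) does not mention the inner product, so the square root does not change if the inner product is replaced by an equivalent one. For positive self-adjoint $B$ it is the square root of the spectral theorem. We also recall that $D((A+\omega)^{1/2})$ does not depend on $\omega$ as long as $A+\omega$ is sectorial.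

Now suppose the form is symmetric, $a(u,v)=\overline{a(v,u)}$. This case is easy. Fix $\omega\ge\omega_0+1$ and put $h(u,v)=a(u,v)+\omega(u,v)_H$, so that $h(u)\ge\alpha\|u\|_V^2+\|u\|_H^2$.

**Proposition 1.** Let $h$ be a continuous symmetric form on $V$ with $h(u)\ge\alpha\|u\|_V^2+\|u\|_H^2$ for some $\alpha>0$, and let $R$ be the associated operator. Then $R$ is self-adjoint, $R\ge1$, $D(R^{1/2})=V$, and
$$h(u,v)=(R^{1/2}u,R^{1/2}v)_H\qquad(u,v\in V). \tag{2}$$

**Proof.** The operator $R$ is densely defined and surjective by the remarks above, and it is symmetric because $(Ru,v)=h(u,v)=\overline{h(v,u)}=(u,Rv)$. A symmetric surjective operator is self-adjoint. Also $(Ru,u)=h(u)\ge\|u\|^2$.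

The set $D(R)$ is dense in $V$ for the inner product $h$: if $h(u,v)=0$ for all $u\in D(R)$, then $(Ru,v)=0$ for all such $u$, and surjectivity gives $v=0$. The set $D(R)$ is dense in $D(R^{1/2})$ for the norm $\|R^{1/2}u\|$, by spectral cut-offs. On $D(R)$ the two norms agree: $h(u)=(Ru,u)=\|R^{1/2}u\|^2$. If $u\in V$, choose $u_j\in D(R)$ with $u_j\to u$ in $V$. Then $(u_j)$ is Cauchy in $D(R^{1/2})$ and has a limit there; both limits are limits in $H$, so they coincide. Hence $V\subset D(R^{1/2})$ and $h(u)=\|R^{1/2}u\|^2$ on $V$. The reverse inclusion is the same argument with the roles exchanged. Polarization gives (2). $\square$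

**Definition (cosine function).** A *cosine function* is a strongly continuous $C:\mathbb R\to\mathcal L(H)$ with $C(0)=I$ and $C(t+s)+C(t-s)=2C(t)C(s)$. Its generator is $Bx=\lim_{t\to0}2t^{-2}(C(t)x-x)$ on the set of those $x$ for which the limit exists.

**Example.** Let $H=\ell^2$, $d_n\ge1$ and $A=\mathrm{diag}(d_n)$ with domain $\{u:\sum|d_nu_n|^2<\infty\}$. Then $C(t)=\mathrm{diag}(\cos(t\sqrt{d_n}))$ is a bounded cosine function. The functional equation is the addition formula for the cosine, and strong continuity is dominated convergence. Its generator is $-A$: since $|2t^{-2}(\cos(t\sqrt d)-1)|\le d$, dominated convergence gives the limit $-Ax$ for $x\in D(A)$; conversely, if the limit exists, its coordinates are $-d_nx_n$, so $x\in D(A)$.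

The following is known. If $-A$ generates a cosine function, there is a unique Banach space $W$ with $D(A)\subset W\hookrightarrow H$ such that
$$\begin{pmatrix}0&I\\-A&0\end{pmatrix}\quad\text{with domain }D(A)\times W$$
generates a $C_0$-semigroup on $W\times H$. Moreover $A+\omega$ is sectorial for suitable $\omega\in\mathbb R$, and $W=D((A+\omega)^{1/2})$. Both $W$ and $W\times H$ are called the phase space.

For a symmetric form, Proposition 1 says $V=D((A+\omega)^{1/2})$. So if $-A$ generates a cosine function, then $W=V$. For instance, for $a(u,v)=\int_0^1u'\overline{v'}$ on $V=H^1_0(0,1)$, the wave equation lives on $H_0^1(0,1)\times L^2(0,1)$.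

What changes if $a$ is not symmetric? The operator $A$ still has its form domain $V$, and if $-A$ generates a cosine function, there is still the space $W$. *Must the two coincide?* A non-symmetric case that is also harmless is the diagonal one: if $a(u,v)=\sum d_nu_n\overline{v_n}$ with $\operatorname{Re}d_n\ge1$ and $|\operatorname{Im}d_n|\le K\operatorname{Re}d_n$ on $V=\{u:\sum\operatorname{Re}d_n|u_n|^2<\infty\}$, then $A^{1/2}=\mathrm{diag}(\sqrt{d_n})$, and since $\operatorname{Re}d_n\le|d_n|\le(1+K)\operatorname{Re}d_n$ we have $D(A^{1/2})=V$. So an example with $V\ne W$ must mix the eigenvectors.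

## 2. A counterexample in every sector, and the exact threshold

The answer is no.

**Theorem 1.** For every $\varepsilon>0$ there are a Hilbert space $H$ and a closed form $a$ with domain $V\hookrightarrow H$ (dense) such that

1. $\operatorname{Re}a(u)\ge\|u\|_H^2$ and $|\operatorname{Im}a(u)|\le\varepsilon\operatorname{Re}a(u)$ for $u\in V$;
2. the associated operator $A$ is self-adjoint and positive for an equivalent inner product on $H$, and has compact resolvent; so $-A$ generates a bounded cosine function;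
3. $V\subsetneq W=D(A^{1/2})$.

Moreover $-A^*$ also generates a cosine function, $A^*$ is associated with $a^*(u,v)=\overline{a(v,u)}$ (same $V$), and $D(A^{*1/2})\subsetneq V$. For $A\oplus A^*$, neither of form domain and $W$ contains the other.

So even a very thin sector does not help. A sufficiently thin region does, and one can say exactly how thin.

**Theorem 2.**

**(i)** Let $a$ be a closed form on $H$ with domain $V$. Suppose there are $C,x_0>0$, $x_0\ge e^e$, such that for $u\in V$, $\|u\|_H=1$,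
$$\operatorname{Re}a(u)\ge x_0\ \Longrightarrow\ |\operatorname{Im}a(u)|\le C\,\frac{\operatorname{Re}a(u)}{\log\log\operatorname{Re}a(u)}. \tag{3}$$
Then $V=D((A+\omega)^{1/2})$ for large $\omega$. (No cosine assumption is needed. If $-A$ generates a cosine function, its phase space is $V\times H$.)

**(ii)** Let $\varphi:[0,\infty)\to[0,\infty)$ be concave with $\limsup_{x\to\infty}\varphi(x)\frac{\log\log x}{x}=\infty$. Then there is a closed form $a$ with $\operatorname{Re}a(u)\ge1$ and $|\operatorname{Im}a(u)|\le\varphi(\operatorname{Re}a(u))$ whenever $\|u\|_H=1$, such that $A$ is self-adjoint for an equivalent inner product and has compact resolvent (so $-A$ generates a bounded cosine function), but $V\subsetneq W$.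

Consequently, for concave $\varphi\ge0$: *every closed form with $\operatorname{Re}a(u)\ge1$ and $|\operatorname{Im}a(u)|\le\varphi(\operatorname{Re}a(u))$ on the unit sphere of $H$ satisfies $V=D(A^{1/2})$ if and only if $\varphi(x)=O(x/\log\log x)$.* The same equivalence holds if only forms for which $-A$ generates a cosine function are considered. The classical parabola condition $\varphi(x)=c\sqrt x$ is a special case of (i).

**Proof of the consequence from (i) and (ii).** If $\varphi(x)=O(x/\log\log x)$, then (3) holds and (i) gives $V=D((A+\omega)^{1/2})$. This is $D(A^{1/2})$, because $\operatorname{Re}a(u)\ge\|u\|_H^2$ makes $A$ sectorial: with $\omega_0\ge0$ without loss of generality, adding $\omega_0$ times the inequality $\operatorname{Re}a(u)-\|u\|_H^2\ge0$ to the ellipticity inequality gives $(1+\omega_0)\operatorname{Re}a(u)\ge\alpha\|u\|_V^2$, so $a$ is elliptic with $\omega_0=0$ and the remarks of Section 1 apply. If $\varphi(x)\neq O(x/\log\log x)$, the $\limsup$ in (ii) is $\infty$,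 and (ii) gives a counterexample for which $-A$ generates a cosine function. Finally $\sqrt x=O(x/\log\log x)$. $\square$

Sections 3–5 prove Theorem 1, Section 6 proves Theorem 2(ii), and Sections 7–11 prove Theorem 2(i).

## 3. Two equivalent inner products, and blocks of size two

A cosine generator without a symmetric form is easy to get: let $\Lambda\ge1$ be self-adjoint for $(\cdot,\cdot)$ and measure the form in an equivalent inner product $(u,v)_Q=(Qu,v)$ with $\frac12\le Q\le2$. The operator, hence the cosine function and $W=D(\Lambda^{1/2})$, do not see $Q$. The form does: for $u\in D(\Lambda)$ it must be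
$$a(u)=(\Lambda u,u)_Q=(Q\Lambda u,u)=(Mw,w),\qquad w=\Lambda^{1/2}u,\quad M=\Lambda^{-1/2}Q\Lambda^{1/2}. \tag{4}$$
The first idea is to compare $\operatorname{Re}a(u)$ with $(\Lambda u,u)=\|w\|^2$, because $Q$ is bounded above and below. This stops at once at (4): what is needed are bounds for the numerical range of $M$, and $M$ is only similar to $Q$. The similarity preserves the spectrum, not the numerical range.

In size two, however, the comparison works. Let
$$Q=\begin{pmatrix}1&q\\q&1\end{pmatrix},\ 0\le q\le\tfrac12,\qquad\Lambda=\lambda\begin{pmatrix}1&0\\0&s^2\end{pmatrix},\ s\ge1,\qquad M=\begin{pmatrix}1&qs\\q/s&1\end{pmatrix}.$$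
Put $b=\frac q2(s+\frac1s)$ and $c=\frac q2(s-\frac1s)$, so that $b^2-c^2=q^2$. Then $\operatorname{Re}M=\begin{pmatrix}1&b\\b&1\end{pmatrix}$ has eigenvalues $1\pm b$. Let $\operatorname{Re}a$ be positive definite, that is, $b<1$. The upper bound $\operatorname{Re}M\le2$ is then free. For the lower bound, suppose $|\operatorname{Im}a|\le K\operatorname{Re}a$. With $w=(1,-e^{i\phi})/\sqrt2$ we compute $(Mw,w)=1-b\cos\phi-ic\sin\phi$. Choosing $\cos\phi=b$ gives $c\sqrt{1-b^2}\le K(1-b^2)$, so $c^2\le K^2(1-b^2)$. Since $c^2=b^2-q^2\ge b^2-\frac14$, we get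
$$b^2\le\frac{\frac14+K^2}{1+K^2}<1 .$$
So for a direct sum of such $2\times2$ blocks with a common $K$, the norms of $V$ and $W$ are equivalent on all blocks with common constants, and $V=W$.

In a block of size $N+1$ the diagonal of $M$ is the diagonal of $Q$, hence at most $2$ entrywise. So $\operatorname{Re}M\ge0$ implies $\|\operatorname{Re}M\|\le\operatorname{tr}\operatorname{Re}M\le2(N+1)$. A counterexample built from such blocks with $\operatorname{Re}M$ unbounded needs blocks of growing size. We therefore look for finite matrices $Q$ and $\Lambda$ with $\frac12\le Q\le2$, $\operatorname{Re}M\ge\frac12$, $\operatorname{Im}M$ small, and $\|\operatorname{Re}M\|$ as large as we like.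

## 4. A symbol with small imaginary part and unbounded real part

Take the spectrum of $\Lambda$ geometric, $\lambda_k=\mathrm{const}\cdot2^k$, and $Q=(q_{j-k})$ a Toeplitz matrix. Then $M$ has entries $q_{j-k}2^{(k-j)/2}$, so $M$ is again Toeplitz, with $m_d=q_d2^{-d/2}$. If $q_d=q_{-d}$ is real, then $m_d=2^{-d}m_{-d}$ for $d\ge1$. Thus we may choose the coefficients $m_{-d}$, $d\ge1$, and the coefficients $m_d$ are then exponentially smaller. Up to a harmless term, the symbol of $M$ is a function of $e^{-i\theta}$ alone, and we want one with small imaginary part and with real part bounded below but not above. The function $-\delta\log(1-e^{-i\theta})$ does this: its imaginary part is at most $\delta\pi/2$ in modulus, its real part is at least $-\delta\log2$, and it tends to $+\infty$ at $\theta=0$. Its coefficients are $\delta/d$. This dictates all choices below.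

**The data.** Let $0<\delta_n\le\frac14$ and integers $N_n\ge1$ $(n\ge1)$ satisfy
$$\delta_n\log N_n\to\infty. \tag{5}$$
On $H_n=\mathbb C^{N_n+1}$ with standard inner product and indices $0\le j,k\le N_n$ put
$$\Lambda_n=\mathrm{diag}(\lambda_{n,k}),\quad\lambda_{n,k}=n2^{k+2},\qquad Q_n=(q_{j-k}),\quad q_0=1,\quad q_d=\delta_n\frac{2^{-|d|/2}}{|d|}\ (d\ne0).$$
We use the principal logarithm and, for $w\in\mathbb C^{N_n+1}$, $\hat w(\theta)=\sum_kw_ke^{ik\theta}$. If $f\in L^2(0,2\pi)$ has Fourier series $\sum f_de^{id\theta}$, then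
$$\sum_{j,k}f_{j-k}w_k\overline{w_j}=\frac1{2\pi}\int_0^{2\pi}f(\theta)|\hat w(\theta)|^2d\theta, \tag{6}$$
since $f_{j-k}=\frac1{2\pi}\int f(\theta)e^{-ij\theta}e^{ik\theta}d\theta$. For $f=1$ this is $\|w\|^2=\frac1{2\pi}\int|\hat w|^2$.

**Step 1: $\frac12I\le Q_n\le2I$.** This makes $(\cdot,\cdot)_Q$ uniformly equivalent to the standard inner product. The symbol of $Q_n$ is
$$1+2\delta_n\operatorname{Re}\sum_{d\ge1}\frac{(2^{-1/2}e^{i\theta})^d}{d}=1-2\delta_n\log|1-2^{-1/2}e^{i\theta}| .$$
Since $1-2^{-1/2}\le|1-2^{-1/2}e^{i\theta}|\le1+2^{-1/2}$, $\log(1+2^{-1/2})<0.54$, $-\log(1-2^{-1/2})<1.23$ and $\delta_n\le\frac14$, the symbol lies between $1-0.27$ and $1+0.615$, hence in $[\frac12,2]$. Now use (6).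

**Step 2: the numerical range of the block form.** Let $a_n(u,v)=(Q_n\Lambda_nu,v)$. As in (4), with $w=\Lambda_n^{1/2}v$ we have $a_n(v)=(M_nw,w)$, where $M_n=\Lambda_n^{-1/2}Q_n\Lambda_n^{1/2}$ has entries $m_{j-k}$,
$$m_0=1,\qquad m_d=\delta_n\frac{2^{-d}}d,\qquad m_{-d}=\frac{\delta_n}d\qquad(d\ge1). \tag{7}$$
These are the Fourier coefficients of
$$m(\theta)=1-\delta_n\log(1-\tfrac12e^{i\theta})-\delta_n\log(1-e^{-i\theta}).$$
For the last term: as $r\uparrow1$, $-\log(1-re^{-i\theta})=\sum_{d\ge1}r^de^{-id\theta}/d$ converges in $L^2$ to $\sum e^{-id\theta}/d$ and pointwise, for $\theta\notin2\pi\mathbb Z$, to $-\log(1-e^{-i\theta})$. By (6), $a_n(v)=\frac1{2\pi}\int m|\hat w|^2$. Since $|1-\frac12e^{i\theta}|\le\frac32$ and $|1-e^{-i\theta}|\le2$,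
$$\operatorname{Re}m\ge1-\delta_n\log\tfrac32-\delta_n\log2=1-\delta_n\log3\ge\tfrac12 .$$
The point $1-\frac12e^{i\theta}$ lies on the circle with center $1$ and radius $\frac12$, so its argument is at most $\frac\pi6$ in modulus; and $\operatorname{Re}(1-e^{-i\theta})>0$ for $\theta\notin2\pi\mathbb Z$. Hence $|\operatorname{Im}m|\le\delta_n(\frac\pi6+\frac\pi2)=\frac{2\pi}3\delta_n$. As $\frac{4\pi}3<5$,
$$\operatorname{Re}a_n(v)\ge\tfrac12\|\Lambda_n^{1/2}v\|^2,\qquad|\operatorname{Im}a_n(v)|\le5\delta_n\operatorname{Re}a_n(v). \tag{8}$$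

**Step 3: comparison with the norm of $H$.** Let $\|v\|_Q^2=(Q_nv,v)$. Since $\Lambda_n\ge4n\ge4$, $\|\Lambda_n\|=n2^{N_n+2}$ and $\frac12\le Q_n\le2$,
$$\|v\|_Q^2\le2\|v\|^2\le\tfrac12\|\Lambda_n^{1/2}v\|^2\le\operatorname{Re}a_n(v)\le2\|\Lambda_n\|\,\|v\|^2\le n2^{N_n+4}\|v\|_Q^2. \tag{9}$$

**Step 4: test vectors on which the form is large.** Let $w=(N_n+1)^{-1/2}(1,\dots,1)$, which concentrates $|\hat w|^2$ near the singularity $\theta=0$, and $v^{(n)}=\Lambda_n^{-1/2}w$. Then $\|\Lambda_n^{1/2}v^{(n)}\|=1$. In the matrix $M_n$ there are $N_n+1-d$ entries with $k-j=d$; all entries are nonnegative, so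
$$a_n(v^{(n)})\ge1+\delta_n\sum_{d=1}^{N_n}\frac{N_n+1-d}{N_n+1}\cdot\frac1d=1+\delta_n\Big(\sum_{d=1}^{N_n}\frac1d-\frac{N_n}{N_n+1}\Big)\ge1+\delta_n(\log(N_n+1)-1)\to\infty \tag{10}$$
by (5).

## 5. The direct sum, and the proof of Theorem 1

**Step 1: the form.** Let $H=\bigoplus_{\ell^2}H_n$ with inner product $(u,v)_H=\sum(Q_nu_n,v_n)$, which is equivalent to the standard one by Step 1 of Section 4. Put
$$V=\Big\{u\in H:\|u\|_V^2:=\sum\operatorname{Re}a_n(u_n)<\infty\Big\},\qquad a(u,v)=\sum a_n(u_n,v_n).$$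
By (9) each $\operatorname{Re}a_n$ is the square of a Hilbert norm on $H_n$, and $\|u\|_H\le\|u\|_V$. So $V$ is an $\ell^2$-sum of finite-dimensional Hilbert spaces, hence complete, and continuously embedded. It is dense since it contains the finite sequences.

For continuity of $a$, write $a_n=h_n+ik_n$ with symmetric forms $h_n,k_n$, where $h_n(u)=\operatorname{Re}a_n(u)$ and $k_n(u)=\operatorname{Im}a_n(u)$. With respect to the inner product $h_n$, the form $k_n$ is given by a self-adjoint operator whose numerical radius, and therefore norm, is at most $5\delta_n$ by (8). Hence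
$$|a_n(u,v)|\le(1+5\delta_n)(\operatorname{Re}a_n(u))^{1/2}(\operatorname{Re}a_n(v))^{1/2}$$
(see also Kato, *Perturbation Theory*, VI §1.2). By Cauchy–Schwarz the series for $a(u,v)$ converges absolutely and $a$ is continuous on $V$. Since $\operatorname{Re}a(u)=\|u\|_V^2\ge\|u\|_H^2$, $a$ is a closed form (with $\omega_0=0$, $\alpha=1$).

**Step 2: the associated operator is $\Lambda=\bigoplus\Lambda_n$**, with $D(\Lambda)=\{u\in H:\sum\|\Lambda_nu_n\|^2<\infty\}$. If $u\in D(\Lambda)$, then $\sum\operatorname{Re}a_n(u_n)=\operatorname{Re}\sum(\Lambda_nu_n,u_n)_Q<\infty$, so $u\in V$; and $a(u,v)=\sum(\Lambda_nu_n,v_n)_Q=(\Lambda u,v)_H$ for $v\in V$. So $\Lambda\subset A$. If $u\in D(A)$ and $Au=f$, testing with $v\in H_n$ gives $\Lambda_nu_n=f_n$ for every $n$, so $u\in D(\Lambda)$. Thus $A=\Lambda$.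

**Step 3: cosine function and $W$.** For the standard inner product, $A=\Lambda$ is diagonal in an orthonormal basis with eigenvalues $n2^{k+2}\ge4$, only finitely many below any bound. So $A$ is self-adjoint and positive for an equivalent inner product and has compact resolvent. By the Example in Section 1, $-A$ generates the bounded cosine function $\cos(t\Lambda^{1/2})$. Square roots do not depend on the choice between equivalent inner products, so
$$W=D(A^{1/2})=\Big\{u\in H:\sum\|\Lambda_n^{1/2}u_n\|^2<\infty\Big\}.$$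

**Step 4: $V\subsetneq W$.** By (8), $V\subset W$. By (10) we can choose $n_1<n_2<\cdots$ with $a_{n_i}(v^{(n_i)})\ge i^2$. Let $u$ have the component $\frac1iv^{(n_i)}$ in $H_{n_i}$ and $0$ elsewhere. Then $\sum\|\Lambda_n^{1/2}u_n\|^2=\sum i^{-2}<\infty$, so $u\in W$ (and $u\in H$ since $\Lambda_n\ge4$), while $\sum\operatorname{Re}a_n(u_n)\ge\sum1=\infty$. So $u\in W\setminus V$.

**Step 5: claims 1–3 of Theorem 1.** Take $\delta_n=\delta=\min(\frac14,\frac\varepsilon5)$ and any $N_n\to\infty$. Then (5) holds. By (8), $|\operatorname{Im}a(u)|\le5\delta\operatorname{Re}a(u)\le\varepsilon\operatorname{Re}a(u)$. The rest is Steps 1–4.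

**Step 6: the adjoint and its cosine function.** Let $Q=\bigoplus Q_n$. Adjoints are taken in $(\cdot,\cdot)_H=(Q\cdot,\cdot)$. We have $v\in D(A^*)$ and $A^*v=g$ if and only if $(\Lambda u,Qv)=(u,Qg)$ for all $u\in D(\Lambda)$, that is, $Qv\in D(\Lambda)$ and $\Lambda Qv=Qg$. So $A^*=Q^{-1}\Lambda Q$, and $-A^*$ generates the cosine function $Q^{-1}\cos(t\Lambda^{1/2})Q$. On a block,
$$\overline{a_n(v,u)}=(u,Q_n\Lambda_nv)=(\Lambda_nQ_nu,v)=(Q_n^{-1}\Lambda_nQ_nu,v)_Q .$$
Since $\operatorname{Re}a_n^*(u)=\operatorname{Re}a_n(u)$, the argument of Step 2 applies word for word with $Q_n^{-1}\Lambda_nQ_n$ in place of $\Lambda_n$, and shows that $A^*$ is associated with $a^*$ on $V$. By (1), $(A^*)^{-1/2}=Q^{-1}\Lambda^{-1/2}Q$, so $A^{*1/2}=Q^{-1}\Lambda^{1/2}Q$ with $D(A^{*1/2})=\{u:\sum\|\Lambda_n^{1/2}Q_nu_n\|^2<\infty\}$.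

**Step 7: $D(A^{*1/2})\subsetneq V$.** For $u\in H_n$,
$$(Au,u)_H=(Q_n\Lambda_nu,u)=(\Lambda_n^{1/2}u,\Lambda_n^{1/2}Q_nu)=(A^{1/2}u,A^{*1/2}u)_H,$$
hence
$$\|u\|_V^2\le|(Au,u)_H|\le\|A^{1/2}u\|_H\|A^{*1/2}u\|_H. \tag{11}$$
Since $\|A^{1/2}u\|_H\le\sqrt2\|\Lambda_n^{1/2}u\|\le2\|u\|_V$ by (8), we get $\|u\|_V\le2\|A^{*1/2}u\|_H$ on $H_n$. Summing squares over the blocks, $D(A^{*1/2})\subset V$. If the two spaces were equal, the closed graph theorem would give $\|A^{*1/2}u\|_H\le c\|u\|_V$. Then (11) would give $\|u\|_V\le c\|A^{1/2}u\|_H\le\sqrt2\,c\|\Lambda_n^{1/2}u\|$ on all $H_n$, contradicting (10) at $u=v^{(n)}$.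

**Step 8: $A\oplus A^*$.** This operator is associated with $a\oplus a^*$, with form domain $V\times V$, and the space $W$ belonging to it is $D(A^{1/2})\times D(A^{*1/2})$. The first factor is strictly larger than $V$ and the second strictly smaller, so neither product contains the other. Theorem 1 is proved. $\blacksquare$

## 6. Thin numerical ranges: proof of Theorem 2(ii)

The gain in (10) is $\delta\log N$, and a block with $N$ reaches up to $\operatorname{Re}a\approx2^N$ on the unit sphere, so $\log N\approx\log\log\operatorname{Re}a$. Condition (5) therefore allows $\delta_n\to0$, provided that $\delta_n$ times $\log\log$ of the top of the block tends to infinity. We now fit this to $\varphi$.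

**Step 1: choice of parameters.** Since $\varphi$ is concave and $\varphi(0)\ge0$, we have $\varphi(tx)\ge t\varphi(x)$ for $0\le t\le1$; that is, $\varphi(x)/x$ is nonincreasing. Choose $x_n\to\infty$ so fast that
$$\varphi(x_n)\frac{\log\log x_n}{x_n}\ge n,\qquad N_n:=\lfloor\tfrac14\log_2x_n\rfloor\ge n+1,\qquad\log N_n\ge\tfrac12\log\log x_n .$$
The first is possible by the $\limsup$ hypothesis, and the other two hold for all large $x_n$. Put $\delta_n=\min(\frac14,\frac{\varphi(x_n)}{5x_n})>0$. Then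
$$\delta_n\log N_n\ge\min\Big(\tfrac14\log N_n,\ \frac n{5\log\log x_n}\cdot\tfrac12\log\log x_n\Big)=\min\Big(\tfrac14\log N_n,\frac n{10}\Big)\to\infty,$$
so (5) holds and Sections 4 and 5 (Steps 1–4) apply.

**Step 2: the numerical range on one block.** Let $v\in H_n$, $\|v\|_Q=1$, $x=\operatorname{Re}a_n(v)$. By (9), $n\le2^{N_n}$ and $N_n\ge2$,
$$1\le x\le n2^{N_n+4}\le2^{2N_n+4}\le2^{4N_n}\le x_n .$$
Hence by (8) and the monotonicity of $\varphi(x)/x$, $|\operatorname{Im}a_n(v)|\le5\delta_nx\le\frac{\varphi(x_n)}{x_n}x\le\varphi(x)$.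

**Step 3: the numerical range of the sum.** Let $u\in V$, $\|u\|_H=1$, $p_n=\|u_n\|_Q^2$, so $\sum p_n=1$. Put $\bar x=\operatorname{Re}a(u)=\sum\operatorname{Re}a_n(u_n)$; this is $\ge1$ by (9). By Step 2, with sums over $n$ with $u_n\ne0$,
$$|\operatorname{Im}a(u)|\le\sum p_n\,\varphi\Big(\frac{\operatorname{Re}a_n(u_n)}{p_n}\Big)\le\varphi(\bar x).$$
The last inequality is Jensen's: at the interior point $\bar x$ the concave function has a supporting line, $\varphi(y)\le\varphi(\bar x)+s(y-\bar x)$ for $y\ge0$. Insert $y=\operatorname{Re}a_n(u_n)/p_n$, multiply by $p_n$ and sum.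

The remaining claims ($A$ self-adjoint for an equivalent inner product, compact resolvent, cosine function, $V\subsetneq W$) are Steps 2–4 of Section 5. $\blacksquare$

## 7. Square roots on a bounded spectral window

We turn to Theorem 2(i). After a shift, the operator will have the form $R^{1/2}MR^{1/2}$ with $R\ge1$ self-adjoint, $D(R^{1/2})=V$, and $M=I+iB$. We must compare its square root with $R^{1/2}$. The first try is to insert (1) and estimate the integrand. If $R\le\kappa$, this gives the bound $3\log\kappa$ (Step 2 below); for unbounded $R$ it gives nothing. No bound independent of $\kappa$ can hold for a fixed small $\|M-I\|$: applied to the blocks of Theorem 1, where $\|B\|\le\varepsilon$, it would give $V=D(A^{1/2})$.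

The way forward is to use the smallness of $M-I$ through analytic interpolation. For a self-adjoint middle factor the comparison has the constant $\sqrt2$, with no logarithm. We embed the given factor in an analytic family that is self-adjoint on a real interval of length about $1/\delta$, while the point of interest lies at distance $1$ from this interval. Then only a power $(\log\kappa)^{c\delta}$ of the crude bound survives.

**Lemma.** Let $R$ be a bounded self-adjoint operator with $1\le R\le\kappa$, $\kappa\ge e$. Let $\Delta=I+K$ with $\|K\|\le\delta$, $0<\delta\le\frac18$, and $\mathcal A=R^{1/2}\Delta R^{1/2}$. Then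
$$\|R^{1/2}\mathcal A^{-1/2}\|,\ \|\mathcal A^{1/2}R^{-1/2}\|\ \le\ 3\,(3\log\kappa)^{16\delta/\pi}. \tag{12}$$

**Step 1: the analytic family.** Write $K=K_1+iK_2$ with $K_j$ self-adjoint, $\|K_j\|\le\delta$. Put
$$\Delta(z)=I+K_1+zK_2,\qquad\mathcal A(z)=R^{1/2}\Delta(z)R^{1/2},\qquad r=\frac1{4\delta}\ge2 .$$
So $\mathcal A=\mathcal A(i)$. For $|z|\le r$ we have $\|\Delta(z)-I\|\le\delta+\frac14\le\frac38$, hence $\operatorname{Re}(\mathcal A(z)u,u)\ge\frac58\|R^{1/2}u\|^2\ge\frac12\|R^{1/2}u\|^2$. For $|z|<2r$ we have $\|\Delta(z)-I\|\le\delta+\frac12\le\frac58$, hence $\operatorname{Re}(\mathcal A(z)u,u)\ge\frac38\|R^{1/2}u\|^2\ge\frac38\|u\|^2$, so $\|(t+\mathcal A(z))^{-1}\|\le(t+\frac38)^{-1}$. Therefore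
$$g(z):=R^{1/2}\mathcal A(z)^{-1/2}=\frac1\pi\int_0^\infty t^{-1/2}R^{1/2}(t+\mathcal A(z))^{-1}dt$$
converges uniformly on $|z|<2r$ and is analytic there.

**Step 2: the crude bound $\|g(z)\|\le3\log\kappa$ for $|z|\le r$.** Let $u=(t+\mathcal A(z))^{-1}v$. Then
$$t\|u\|^2+\tfrac12\|R^{1/2}u\|^2\le\operatorname{Re}((t+\mathcal A(z))u,u)\le\|u\|\|v\| .$$
With $R\ge1$ this gives $\|u\|\le\min(\frac1t,2)\|v\|$ and $\|R^{1/2}u\|^2\le2\|u\|\|v\|$; also $\|R^{1/2}u\|\le\kappa^{1/2}\|u\|$. So
$$\|R^{1/2}(t+\mathcal A(z))^{-1}\|\le\min(2,\ \sqrt2\,t^{-1/2},\ \kappa^{1/2}t^{-1}).$$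
Using these three bounds on $(0,1)$, $(1,\kappa)$, $(\kappa,\infty)$ respectively,
$$\|g(z)\|\le\frac1\pi\Big(\int_0^12t^{-1/2}dt+\int_1^\kappa\sqrt2\,t^{-1}dt+\int_\kappa^\infty\kappa^{1/2}t^{-3/2}dt\Big)=\frac1\pi(4+\sqrt2\log\kappa+2)\le3\log\kappa,$$
because $\log\kappa\ge1$ and $6+\sqrt2<3\pi$.

**Step 3: the sharp bound for real $z\in[-r,r]$.** Here $\mathcal A(z)$ is self-adjoint and $\ge\frac12R$, so $\|g(z)\|^2=\|g(z)^*g(z)\|=\|\mathcal A(z)^{-1/2}R\mathcal A(z)^{-1/2}\|\le2$.

**Step 4: interpolation between the diameter and the semicircle.** Let $\Omega=\{|z|<r,\operatorname{Im}z>0\}$ and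
$$\varpi(z)=2-\frac2\pi\arg\frac{z-r}{z+r}.$$
The argument is the angle under which $[-r,r]$ is seen from $z$. It is $\pi$ on the open diameter, $\frac\pi2$ on the open semicircle, and in between inside $\Omega$. So $\varpi$ is harmonic on $\Omega$ with values in $[0,1]$, continuous up to the boundary except at $\pm r$, equal to $0$ on the open diameter and to $1$ on the open semicircle. Let $x,y$ be unit vectors, $F(z)=(g(z)x,y)$, not identically zero, and
$$s(z)=\log|F(z)|-\tfrac12\log2-\varpi(z)\log(3\log\kappa).$$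
Then $s$ is subharmonic and bounded above on $\Omega$, and by Steps 2 and 3 its upper limits at the points of $\partial\Omega\setminus\{\pm r\}$ are $\le0$. To remove the two exceptional points, let $\eta>0$ and consider
$$s(z)-\eta\log\frac{2r}{|z-r|}-\eta\log\frac{2r}{|z+r|}.$$
The two logarithms are harmonic and nonnegative on $\Omega$ and one of them tends to $+\infty$ at each of $\pm r$. So this function is subharmonic with upper limits $\le0$ on all of $\partial\Omega$, hence $\le0$ in $\Omega$. Let $\eta\to0$: $s\le0$ in $\Omega$.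

The point $i$ lies in $\Omega$ since $r\ge2$. From $i$ the interval is seen under the angle $2\arctan r$, so
$$\varpi(i)=2-\frac4\pi\arctan r=\frac4\pi\arctan\frac1r\le\frac4{\pi r}=\frac{16\delta}\pi .$$
Since $3\log\kappa>1$ and $x,y$ are arbitrary, $\|g(i)\|\le\sqrt2\,(3\log\kappa)^{16\delta/\pi}$. The same bound holds for $g(-i)$: replace $K_2$ by $-K_2$.

**Step 5: both norms.** First, $R^{1/2}\mathcal A^{-1/2}=g(i)$. Second, $\Delta(-i)=\Delta(i)^*$ gives $\mathcal A(-i)^*=\mathcal A(i)=\mathcal A$, so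
$$\mathcal A^{1/2}R^{-1/2}=\mathcal A^{-1/2}\mathcal AR^{-1/2}=\mathcal A^{-1/2}R^{1/2}\Delta=g(-i)^*\Delta,\qquad\|\Delta\|\le\tfrac98 .$$
Since $\frac98\sqrt2<3$, (12) follows. $\square$

In (12), $(\log\kappa)^{16\delta/\pi}=\exp(\frac{16}\pi\delta\log\log\kappa)$. So the bound is harmless as long as $\delta\log\log\kappa$ stays bounded; in Section 6 it was $\delta\log\log$ of the top of the block that had to be unbounded.

## 8. Spectral windows with double-exponential ends

From here on, $a$ is as in Theorem 2(i).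

**Step 1: reduction to $R^{1/2}MR^{1/2}$.** Take $\omega\ge\max(\omega_0+1,0)$ and let $h$ be the symmetric form with $h(u)=\operatorname{Re}a(u)+\omega\|u\|_H^2\ge\alpha\|u\|_V^2+\|u\|_H^2$. Proposition 1 gives a self-adjoint $R\ge1$ with $D(R^{1/2})=V$ and $h(u,v)=(R^{1/2}u,R^{1/2}v)$. Thus $R^{1/2}:V\to H$ is bijective and isometric for the norm $h(\cdot)^{1/2}$, which is equivalent to $\|\cdot\|_V$. The symmetric form $\frac1{2i}(a(u,v)-\overline{a(v,u)})$ is bounded on $V$, so it equals $(BR^{1/2}u,R^{1/2}v)$ with a bounded self-adjoint $B$; in particular $\operatorname{Im}a(u)=(BR^{1/2}u,R^{1/2}u)$. With $M=I+iB$,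
$$a(u,v)+\omega(u,v)_H=(MR^{1/2}u,R^{1/2}v)\qquad(u,v\in V).$$
By definition $u\in D(A)$ if and only if $u\in V$ and $v\mapsto(MR^{1/2}u,R^{1/2}v)$ is represented by an element of $H$, that is, $MR^{1/2}u\in D((R^{1/2})^*)=V$. So for $A_\omega:=A+\omega$
$$D(A_\omega)=\{u\in V:MR^{1/2}u\in V\},\qquad A_\omega u=R^{1/2}MR^{1/2}u. \tag{13}$$

**Step 2: the windows.** We want spectral windows $[\rho_p,\rho_{p+1})$ of $R$ on which the Lemma is uniform. Beyond $\rho_p$, hypothesis (3) will give smallness $\delta_p\approx1/\log\log\rho_p$. The Lemma needs $\delta_p\log\log\rho_{p+1}$ bounded, and we shall also need $\sum\delta_p<\infty$. Both hold if $\log\log\rho_p=2^p$. So let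
$$\rho_0=1,\quad\rho_p=\exp\exp(2^p)\ (p\ge1),\qquad E_p=1_{[\rho_p,\rho_{p+1})}(R),\qquad P_p=1_{[\rho_p,\infty)}(R).$$
Then $P_0=I$, $P_p=E_p+P_{p+1}$, and $\sum_pE_p=I$ strongly.

**Step 3: there is $C_1>0$ with $\|P_pBP_p\|\le\delta_p:=C_12^{-p}$ for all $p\ge0$.** Let $0\ne w\in P_pH$ and $u=R^{-1/2}w$. Then $\|w\|^2=h(u)\ge\rho_p\|u\|^2$. Put
$$x=\frac{\operatorname{Re}a(u)}{\|u\|^2}=\frac{\|w\|^2}{\|u\|^2}-\omega\ge\rho_p-\omega .$$
There is $p_0\ge1$ such that for $p\ge p_0$ we have $\rho_p-\omega\ge\rho_p^{1/2}\ge x_0$. Then $x\ge x_0$ and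
$$\log\log x\ge\log\big(\tfrac12e^{2^p}\big)=2^p-\log2\ge2^{p-1}.$$
Since $\omega\ge0$, $x\|u\|^2\le\|w\|^2$. Applying (3) to $u/\|u\|$,
$$|(Bw,w)|=|\operatorname{Im}a(u)|\le C\,\frac{x\|u\|^2}{\log\log x}\le2C\,2^{-p}\|w\|^2 .$$
As $P_pBP_p$ is self-adjoint, its norm is its numerical radius, so it is at most $2C2^{-p}$ for $p\ge p_0$. For $p<p_0$ take $C_1\ge2^{p_0}\|B\|$.

## 9. Block triangular factorization of $M$

If $M$ were block diagonal for the $E_p$, the Lemma would finish the proof. It is not, and the off-diagonal blocks cannot simply be dropped because they are small: $M=I$ gives $D(A_\omega^{1/2})=V$, whereas Theorem 1 shows that $M=I+iB$ with $\|B\|$ arbitrarily small need not. What helps is a factorization into triangular factors, whose direction relative to the windows is favorable, as Section 10 shows.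

**Step 1: one elimination step.** Let $M_p=P_pM|_{P_pH}=I+iP_pBP_p|_{P_pH}$. Then $\operatorname{Re}M_p=I$, so $M_p$ is invertible with $\|M_p^{-1}\|\le1$. Put
$$L_p=M_{p+1}^{-1}P_{p+1}ME_p,\qquad K_p=E_pMP_{p+1}M_{p+1}^{-1}P_{p+1},$$
$$\Delta_p=E_pM|_{E_pH}-E_pMP_{p+1}M_{p+1}^{-1}P_{p+1}M|_{E_pH}.$$
So $L_p$ maps $E_pH$ into $P_{p+1}H$, and $K_p$ maps $P_{p+1}H$ into $E_pH$. Since $P_{p+1}ME_p=iP_{p+1}BE_p$ and $E_pMP_{p+1}=iE_pBP_{p+1}$ are corners of $iP_pBP_p$,
$$\|L_p\|,\|K_p\|\le\delta_p,\qquad\|\Delta_p-I\|\le\delta_p+\delta_p^2. \tag{14}$$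
On $P_pH=E_pH\oplus P_{p+1}H$ write $M_p=\begin{pmatrix}\mathsf a&\mathsf b\\\mathsf c&\mathsf d\end{pmatrix}$ with $\mathsf d=M_{p+1}$. Then $L_p$, $K_p$, $\Delta_p$ are $\mathsf d^{-1}\mathsf c$, $\mathsf b\mathsf d^{-1}$, $\mathsf a-\mathsf b\mathsf d^{-1}\mathsf c$, and
$$\begin{pmatrix}1&\mathsf b\mathsf d^{-1}\\0&1\end{pmatrix}\begin{pmatrix}\mathsf a-\mathsf b\mathsf d^{-1}\mathsf c&0\\0&\mathsf d\end{pmatrix}\begin{pmatrix}1&0\\\mathsf d^{-1}\mathsf c&1\end{pmatrix}=\begin{pmatrix}\mathsf a-\mathsf b\mathsf d^{-1}\mathsf c&\mathsf b\\0&\mathsf d\end{pmatrix}\begin{pmatrix}1&0\\\mathsf d^{-1}\mathsf c&1\end{pmatrix}=\begin{pmatrix}\mathsf a&\mathsf b\\\mathsf c&\mathsf d\end{pmatrix},$$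
that is,
$$M_p=(I+K_p)(\Delta_p\oplus M_{p+1})(I+L_p). \tag{15}$$

**Step 2: $\operatorname{Re}\Delta_p\ge I$.** For $x\in E_pH$ put $y=-L_px\in P_{p+1}H$. Then $(I+L_p)(x+y)=x$, and (15) gives $M_p(x+y)=\Delta_px$. Since $\Delta_px\perp y$, $\operatorname{Re}(\Delta_px,x)=\operatorname{Re}(M_p(x+y),x+y)=\|x+y\|^2\ge\|x\|^2$.

**Step 3: iteration.** Regard $L_p=P_{p+1}L_pE_p$ and $K_p=E_pK_pP_{p+1}$ as operators on $H$, zero on the other components. Then $L_p^2=K_p^2=0$, so $(I+L_p)^{-1}=I-L_p$ and $(I+K_p)^{-1}=I-K_p$. Start from $M_0=M$ and insert (15) for $M_1$, then for $M_2$, and so on; the factors $I+K_p$, $I+L_p$ are the identity on $E_0H\oplus\dots\oplus E_{p-1}H$. This gives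
$$M=X_n(\Delta_0\oplus\dots\oplus\Delta_n\oplus M_{n+1})Y_n,\quad X_n=(I+K_0)\cdots(I+K_n),\quad Y_n=(I+L_n)\cdots(I+L_0).$$
Since $\|X_n-X_{n-1}\|\le\|X_{n-1}\|\delta_n\le\delta_n\prod_p(1+\delta_p)$ and $\sum\delta_p<\infty$, $X_n\to X$ in norm. In the same way $Y_n\to Y$, and the inverses $X_n^{-1}=(I-K_n)\cdots(I-K_0)$ and $Y_n^{-1}=(I-L_0)\cdots(I-L_n)$ converge in norm. So $X,Y$ are invertible. By (14), $\Delta:=\bigoplus\Delta_p$ is bounded. The middle factor differs from $\Delta$ by $(M_{n+1}-\Delta)P_{n+1}$, which is uniformly bounded and tends to $0$ strongly because $P_{n+1}\to0$ strongly. Thus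
$$M=X\Delta Y,\qquad\Delta=\bigoplus\Delta_p\in\mathcal L(H),\qquad\operatorname{Re}\Delta\ge I. \tag{16}$$

## 10. Conjugation of the triangular factors by $R^{1/2}$

We want to move $Y$ and $X$ past $R^{1/2}$ in $R^{1/2}X\Delta YR^{1/2}$. Here the triangular shape enters: $L_p$ goes from the window $E_p$ to higher spectral values, and $K_p$ comes back from higher ones.

**Step 1: the conjugated factors are as small as the original ones.** Since $\|R^{-1/2}P_{p+1}\|\le\rho_{p+1}^{-1/2}$ and $\|R^{1/2}E_p\|\le\rho_{p+1}^{1/2}$, the operators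
$$L_p'=R^{-1/2}P_{p+1}L_pE_pR^{1/2},\qquad K_p'=R^{1/2}E_pK_pP_{p+1}R^{-1/2}$$
(the first is defined on $V$ and extended) are bounded on $H$ with norms $\le\delta_p$. They map $E_pH$ to $P_{p+1}H$, respectively $P_{p+1}H$ to $E_pH$, and vanish on the other components, so their squares are $0$. As in Section 9,
$$S_n=(I+L_n')\cdots(I+L_0')\to S,\qquad T_n=(I+K_0')\cdots(I+K_n')\to T$$
in norm, and $S,T$ are invertible with $S_n^{-1}\to S^{-1}$, $T_n^{-1}\to T^{-1}$.

**Step 2: $S$ and $X$ map $V$ onto $V$.** For $u\in V$ we have $L_p'u\in\operatorname{ran}R^{-1/2}=V$ and $R^{1/2}L_p'u=L_pR^{1/2}u$. Also $K_pu\in E_pH\subset V$ and $R^{1/2}K_pu=R^{1/2}E_pK_pP_{p+1}R^{-1/2}R^{1/2}u=K_p'R^{1/2}u$. Multiplying the factors,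
$$R^{1/2}S_nu=Y_nR^{1/2}u,\qquad R^{1/2}X_nu=T_nR^{1/2}u .$$
As $n\to\infty$, $S_nu\to Su$, $X_nu\to Xu$ and the right-hand sides converge. Since $R^{1/2}$ is closed, $Su,Xu\in V$ and
$$R^{1/2}Su=YR^{1/2}u,\qquad R^{1/2}Xu=TR^{1/2}u\qquad(u\in V). \tag{17}$$
The same argument with $I-L_p'$, $I-K_p$ in place of $I+L_p'$, $I+K_p$ (in reversed order) shows $S^{-1}V\subset V$ and $X^{-1}V\subset V$. Hence
$$SV=V,\qquad XV=V. \tag{18}$$

**Step 3: $S$ maps $D(A_\omega)$ onto $D(A_\Delta)$.** Let $A_\Delta$ be the operator associated with the form $(\Delta R^{1/2}u,R^{1/2}v)$ on $V$. This form is closed because $\Delta$ is bounded and $\operatorname{Re}\Delta\ge I$. As for (13), $D(A_\Delta)=\{u\in V:\Delta R^{1/2}u\in V\}$ and $A_\Delta u=R^{1/2}\Delta R^{1/2}u$. For $u\in V$, by (13), (16), (17), (18),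
$$u\in D(A_\omega)\iff X\Delta YR^{1/2}u\in V\iff\Delta R^{1/2}Su\in V\iff Su\in D(A_\Delta).$$
Since $SV=V$ and both domains lie in $V$, $S$ maps $D(A_\omega)$ bijectively onto $D(A_\Delta)$. Moreover, for $u\in D(A_\omega)$, the second identity in (17) applied to $\Delta R^{1/2}Su\in V$ gives
$$A_\omega u=R^{1/2}X\,\Delta R^{1/2}Su=T\,R^{1/2}\Delta R^{1/2}Su=TA_\Delta Su .$$
As $S$ and $T$ are isomorphisms of $H$, $S:D(A_\omega)\to D(A_\Delta)$ is an isomorphism for the graph norms.

## 11. The block-diagonal operator, and complex interpolation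

**Step 1: $A_\Delta$ is the direct sum of its blocks.** $\Delta$ and $R$ commute with all $E_p$. On $E_pH$ put $R_p=R|_{E_pH}$, which is bounded, and $\mathcal A_p=R_p^{1/2}\Delta_pR_p^{1/2}$. By Step 2 of Section 9, $\operatorname{Re}\mathcal A_p\ge R_p\ge1$. Write $u_p=E_pu$; then $V=\{u:\sum\|R_p^{1/2}u_p\|^2<\infty\}$. If $\sum\|\mathcal A_pu_p\|^2<\infty$, then $\sum\|R_p^{1/2}u_p\|^2\le\sum\operatorname{Re}(\mathcal A_pu_p,u_p)<\infty$, so $u\in V$; and $\Delta R^{1/2}u$ has components $\Delta_pR_p^{1/2}u_p$ with $\sum\|R_p^{1/2}\Delta_pR_p^{1/2}u_p\|^2<\infty$, so it lies in $V$ and $u\in D(A_\Delta)$. Conversely, if $u\in D(A_\Delta)$, then $\Delta R^{1/2}u\in V$ says exactly that $\sum\|\mathcal A_pu_p\|^2<\infty$. So $A_\Delta=\bigoplus\mathcal A_p$ with maximal domain. By (1), $A_\Delta^{-1/2}=\bigoplus\mathcal A_p^{-1/2}$, and taking ranges,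
$$D(A_\Delta^{1/2})=\Big\{u:\sum\|\mathcal A_p^{1/2}u_p\|^2<\infty\Big\}.$$

**Step 2: $D(A_\Delta^{1/2})=V$.** It suffices that
$$\sup_p\big(\|\mathcal A_p^{1/2}R_p^{-1/2}\|+\|R_p^{1/2}\mathcal A_p^{-1/2}\|\big)<\infty .$$
Each term is finite because $\mathcal A_p$ and $R_p$ are bounded and boundedly invertible. By (14), $\|\Delta_p-I\|\le C_22^{-p}$ with $C_2=C_1+C_1^2$. For all $p\ge1$ with $C_22^{-p}\le\frac18$, that is, for all but finitely many $p$, the Lemma with $\delta=C_22^{-p}$, $\kappa=\rho_{p+1}$, $\log\kappa=e^{2^{p+1}}$ bounds both norms by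
$$3\big(3e^{2^{p+1}}\big)^{16C_22^{-p}/\pi}\le3\cdot3^{16C_2/\pi}\,e^{32C_2/\pi},$$
since $2^{p+1}\cdot2^{-p}=2$. This does not depend on $p$.

**Step 3: transfer to $A_\omega$.** The operators $A_\omega$ and $A_\Delta$ are m-accretive and boundedly invertible, by the Lax–Milgram remarks in Section 1; the real parts of their forms are $\ge\|u\|_H^2$. We use a classical fact: for an m-accretive, boundedly invertible operator $\mathcal B$ on a Hilbert space, $D(\mathcal B^{1/2})=[H,D(\mathcal B)]_{1/2}$, the complex interpolation space, where $D(\mathcal B)$ carries the graph norm. It rests on the boundedness of the imaginary powers of m-accretive operators; see Kato, J. Math. Soc. Japan 14 (1962); Lions, ibid.; Triebel, *Interpolation Theory*, Thm. 1.15.3; Haase, *The Functional Calculus for Sectorial Operators*, §§6.6, 7.1. We also use the basic property of complex interpolation: an operator that is bounded $H\to H$ and bounded $D(\mathcal B)\to D(\mathcal B')$ is bounded $[H,D(\mathcal B)]_{1/2}\to[H,D(\mathcal B')]_{1/2}$.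

Apply this property to $S$ and to $S^{-1}$, which are bounded on $H$ and between $D(A_\omega)$ and $D(A_\Delta)$ by Section 10. With Step 2 and (18),
$$D(A_\omega^{1/2})=[H,D(A_\omega)]_{1/2}=S^{-1}[H,D(A_\Delta)]_{1/2}=S^{-1}D(A_\Delta^{1/2})=S^{-1}V=V .$$
This is $V=D((A+\omega)^{1/2})$ for every $\omega\ge\max(\omega_0+1,0)$. If $-A$ generates a cosine function, then $W=D((A+\omega)^{1/2})=V$, and its phase space is $V\times H$. Theorem 2(i) is proved. $\blacksquare$
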